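# Pendant edges, a Laplace transform, and a volume conjecture for Specht modules

## 1. Twelve edges, with pendant edges hung on three rows

Let $G$ be the bipartite graph with four row vertices $1,2,3,4$, four column vertices $1,2,3,4$, and an edge from row $i$ to column $j$ whenever $i\neq j$. It is $K_{4,4}$ minus a perfect matching and has 12 edges. We write $ij$ for the edge from row $i$ to column $j$, so $12$ and $21$ are different edges. As an array of boxes (one box per edge) it is
$$\begin{array}{cccc}\cdot&\square&\square&\square\\ \square&\cdot&\square&\square\\ \square&\square&\cdot&\square\\ \square&\square&\square&\cdot\end{array}$$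

For $t=(t_2,t_3,t_4)\in\mathbb N^3$ (with $0\in\mathbb N$), hang $t_i$ pendant edges on row $i$ for $i=2,3,4$, and none on row 1. In terms of boxes,
$$D_t=\{(i,j):1\le i,j\le 4,\ i\neq j\}\ \cup\ \{t_i \text{ further columns consisting of a single box in row } i:\ i=2,3,4\},$$
which has $12+|t|$ boxes, $|t|=t_2+t_3+t_4$.

Now let $P\subset\mathbb R^{12}$ be a polytope with coordinates $x_{ij}$ ($i\ne j$), put $x_i=\sum_j x_{ij}$, and consider
$$\int_P e^{s_2(1-x_2)+s_3(1-x_3)+s_4(1-x_4)}\,dx ,\qquad s=(s_2,s_3,s_4)\in\mathbb C^3. \tag{1.1}$$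
The whole proof turns on this integral, where $P$ will be a polytope spanned by certain matchings of $G$. We shall see that a pendant edge at row $i$ inserts a factor $1-x_i$ into a volume integral. So the volumes belonging to all the graphs $G$ plus pendant edges are, up to factorials, the Taylor coefficients of (1.1). A volume is one number. The function (1.1) is much more: along a ray $s\to\infty$ it is governed by one face of $P$, and its second-order term records how $P$ narrows near that face. This is how combinatorics will be read off from volumes.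

What it is for: there is a conjecture, stated in "Combinatorics in Schubert varieties and Specht modules" (https://core.ac.uk/download/4432143.pdf), that says that the dimension of the Specht module of any diagram is the volume of a polytope built from matchings. We shall disprove it with the family $D_t$.

## 2. Diagrams, Specht modules, and matching ensembles

**Diagram.** A diagram $D$ is a finite subset of $\mathbb Z_{>0}\times\mathbb Z_{>0}$ with $n=|D|$ boxes; the box $(i,j)$ lies in row $i$ and column $j$. The bipartite graph $G_D$ has as vertices the rows and the columns of $D$, and one edge joining row $i$ to column $j$ for each box $(i,j)\in D$. So $G_D$ has $n$ edges. For $D_0$ (that is, $t=0$) we have $G_{D_0}=G$.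

**Specht module.** Fix a bijective filling $T$ of the boxes with $1,\dots,n$. Let $R_T\subseteq S_n$ (resp. $C_T$) be the subgroup of permutations preserving the set of entries of each row (resp. column) of $T$. Then $S^D$ is the left ideal
$$\mathbb C[S_n]\Bigl(\sum_{q\in C_T}\operatorname{sgn}(q)\,q\Bigr)\Bigl(\sum_{p\in R_T}p\Bigr)\subseteq\mathbb C[S_n].$$
Its isomorphism class, hence $\dim S^D$, does not depend on $T$.

**Matchings and minors.** A matching is a set of edges no two of which share a vertex; a submatching of $M$ is any subset of $M$; a perfect matching covers every vertex. An induced subgraph $H$ of a graph is called a minor if it admits a perfect matching. (This is not the usual graph-theoretic meaning of the word.) We write $I|J$ for the induced subgraph on rows $I$ and columns $J$. In $G$, the minor $\{1,2\}|\{3,4\}$ has two perfect matchings, $\{13,24\}$ and $\{14,23\}$, while $\{1,2\}|\{2,3\}$ has only one, $\{12,23\}$, since there is no edge $22$.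

**Matching ensemble.** A matching ensemble $\mathcal E$ of $G$ is a collection of matchings such that

1. for every minor $H$, exactly one perfect matching of $H$ belongs to $\mathcal E$;
2. if $M\in\mathcal E$, then every submatching of $M$ is in $\mathcal E$.

**Matching ensemble polytope.** For a set $I$ of edges let $\chi_I\in\mathbb R^{E(G)}$ be its characteristic vector. Then $\mathcal M(G,\mathcal E)$ is the convex hull of the $\chi_M$, $M\in\mathcal E$. It contains $0$ and all unit vectors (a single edge is a minor with one perfect matching), so it is full-dimensional. Its normalized volume $\operatorname{Vol}$ is $|E(G)|!$ times its Euclidean volume.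

**Coherent ensemble.** $\mathcal E$ is coherent if there is $w\in\mathbb R^{E(G)}$ such that the perfect matching in $\mathcal E$ of each minor is its unique $w$-minimal perfect matching (the weight of a matching being the sum of the $w$-values of its edges).

**Conjecture.** For every diagram $D$ there exists a matching ensemble $\mathcal E$ of $G_D$ such that $\operatorname{Vol}(\mathcal M(G_D,\mathcal E))=\dim S^D$.

The conjecture is false. Precisely, we prove the following two statements.

**Theorem 1.** The conjecture fails for some $D_t$. In fact for every $T$ there is $t$ with $t_2,t_3,t_4\ge T$ such that $\operatorname{Vol}\mathcal M(G_{D_t},\mathcal E)\neq\dim S^{D_t}$ for every matching ensemble $\mathcal E$ of $G_{D_t}$.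

**Theorem 2.** For the 12-box diagram $D_0$ we have $\dim S^{D_0}=24024$, but $\operatorname{Vol}\mathcal M(G,\mathcal E)<24024$ for every coherent ensemble $\mathcal E$ of $G$.

Theorem 1 covers all ensembles, coherent or not, but its proof does not single out one explicit $t$. Theorem 2 is about an explicit diagram but only about coherent ensembles; nothing is claimed about $D_0$ and non-coherent ensembles. Theorem 1 does not use Theorem 2.

## 3. One row, disjoint boxes, a path, a square

Let us try the conjecture where everything can be done by hand.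

*One row of $n$ boxes.* $G_D$ is a star. The matchings are $\emptyset$ and the single edges, all of them in the only ensemble. The polytope is the standard simplex, $\operatorname{Vol}=1$. On the other side $C_T$ is trivial, $R_T=S_n$, and $S^D$ is spanned by $\sum_{p}p$: dimension 1.

*$n$ boxes in distinct rows and distinct columns.* $G_D$ is $n$ disjoint edges, every subset is a matching and is the only perfect matching of its minor. The polytope is the cube $[0,1]^n$, $\operatorname{Vol}=n!$. Here $R_T,C_T$ are trivial and $S^D=\mathbb C[S_n]$ has dimension $n!$.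

*The hook $\{(1,1),(1,2),(2,1)\}$.* $G_D$ is a path with edges $12,11,21$. The only matching with two edges is $\{12,21\}$. The polytope is the unit simplex together with the point $\chi_{12}+\chi_{21}$, which lies beyond the facet $\sum x=1$ at height $\sum x=2$; the added pyramid has normalized volume $2-1=1$. So $\operatorname{Vol}=2$, and $S^D$ is the irreducible module of the partition $(2,1)$, of dimension 2.

*The $2\times2$ square.* $G_D=K_{2,2}$. There is one choice to make: the whole graph has the two perfect matchings $\{11,22\}$ and $\{12,21\}$. Either way the polytope is the unit simplex in $\mathbb R^4$ plus one pyramid as before, $\operatorname{Vol}=2$, and $\dim S^D=f^{(2,2)}=2$.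

In these cases the conjecture holds. For $G$ the choices start to interact: each of the minors $\{i,j\}|\{k,l\}$ with $\{i,j,k,l\}=\{1,2,3,4\}$ requires a choice, and condition (2) forces the choices for $3\times3$ and $4\times4$ minors to be compatible with them.

## 4. Pendant edges turn a volume into an integral

**Step 1. Ensembles of $G_{D_t}$ come from ensembles of $G$.** *This step shows that pendant edges add no new choices.* Let $\mathcal E_t$ be an ensemble of $G_{D_t}$. The matchings in $\mathcal E_t$ that use only edges of $G$ form an ensemble $\mathcal E$ of $G$, because an induced subgraph of $G$ is also an induced subgraph of $G_{D_t}$. Every element of $\mathcal E_t$ has the form $M\cup B$ with $M\in\mathcal E$ (by (2)) and $B$ a set of pendant edges at rows not covered by $M$, at most one per row. Conversely let $M\in\mathcal E$ and let $B$ be such a set. Every perfect matching of the minor on the vertices of $M\cup B$ contains $B$, since a pendant column can be matched only by its own edge. So the one in $\mathcal E_t$ is $M'\cup B$ with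 $M'$ a perfect matching of the minor on the vertices of $M$, and $M'\in\mathcal E$ by (2). By uniqueness in (1), $M'=M$. Hence
$$\mathcal E_t=\{M\cup B: M\in\mathcal E,\ B \text{ pendant edges at rows not covered by } M,\text{ at most one per row}\}.$$
Conversely, for any ensemble $\mathcal E$ of $G$ this formula defines an ensemble of $G_{D_t}$: closure under submatchings is clear, and a perfect matching of a minor of $G_{D_t}$ is forced on the pendant columns and is otherwise a perfect matching of a minor of $G$.

**Step 2. The polytope.** *This step describes $\mathcal M(G_{D_t},\mathcal E_t)$ over $P=\mathcal M(G,\mathcal E)$.* Let $z_{ik}$ be the coordinate of the $k$-th pendant edge at row $i$. We claim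
$$\mathcal M(G_{D_t},\mathcal E_t)=\Bigl\{(x,z): x\in P,\ z\ge 0,\ \sum_k z_{ik}\le 1-x_i\ (i=2,3,4)\Bigr\}.$$
The inclusion "$\subseteq$" holds at every vertex, since row $i$ is covered at most once. For "$\supseteq$" write $x=\sum_M\lambda_M\chi_M$ as a convex combination over $M\in\mathcal E$. The total weight of those $M$ that leave row $i$ uncovered is $1-x_i$. Starting from $M$ chosen with probability $\lambda_M$, choose independently at each uncovered row $i\in\{2,3,4\}$ the $k$-th pendant edge with probability $z_{ik}/(1-x_i)$, and none with the remaining probability. (If $1-x_i=0$, row $i$ is never uncovered and $z_{ik}=0$.) The expectation of the characteristic vector is $(x,z)$, because the $k$-th pendant edge at $i$ is chosen with probability $(1-x_i)\cdot z_{ik}/(1-x_i)$. So $(x,z)$ is a convex combination of vectors $\chi_{M\cup B}$.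

**Step 3. The volume.** *This step produces (1.1).* The simplex $\{z\ge0,\ \sum_{k\le t_i}z_{ik}\le 1-x_i\}$ has volume $(1-x_i)^{t_i}/t_i!$. Hence
$$V_{\mathcal E}(t):=\operatorname{Vol}\mathcal M(G_{D_t},\mathcal E_t)=(12+|t|)!\int_{P}\prod_{i=2}^4\frac{(1-x_i)^{t_i}}{t_i!}\,dx, \tag{4.1}$$
and summing over $t$, with $s^t=s_2^{t_2}s_3^{t_3}s_4^{t_4}$,
$$\sum_t\frac{V_{\mathcal E}(t)\,s^t}{(12+|t|)!}=\int_{P}e^{\sum_{i=2}^4 s_i(1-x_i)}\,dx. \tag{4.2}$$

**Step 4. $V_{\mathcal E}$ is polynomial in each variable separately on $\mathbb N^3$.** *This is one half of what is needed to pass from "for each large $t$ some ensemble" to "one ensemble for all $t$".* By symmetry of the argument take the variable $t_2$ and fix $t_3,t_4$. Put $n_0=12+t_3+t_4$ and let $P'\subset\mathbb R^{n_0}$ be the polytope of Step 2 for $(0,t_3,t_4)$. Its vertices have $x_2\in\{0,1\}$, so for $0\le s\le1$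
$$P'\cap\{x_2=s\}=(1-s)P'_0+sP'_1\quad\text{(Minkowski sum)},\qquad P'_\epsilon=P'\cap\{x_2=\epsilon\}.$$
Replace the coordinate $x_{21}$ by $x_2$, a unimodular change. By Minkowski's theorem on volumes of Minkowski sums, the slice has $(n_0-1)$-volume $\sum_{k=0}^{n_0-1}c_ks^k(1-s)^{n_0-1-k}$ for constants $c_k$. As in (4.1),
$$V_{\mathcal E}(t)=\frac{(n_0+t_2)!}{t_2!}\int_{P'}(1-x_2)^{t_2}=\frac{(n_0+t_2)!}{t_2!}\sum_kc_k\int_0^1s^k(1-s)^{n_0-1-k+t_2}ds=\sum_kc_k\,k!\,\frac{(n_0-1-k+t_2)!}{t_2!},$$
using $\int_0^1s^k(1-s)^mds=k!\,m!/(k+m+1)!$. Since $n_0-1-k\ge0$, each quotient is a polynomial in $t_2$.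

## 5. The Specht module as a span of products of minors

**Step 1. A polynomial model.** *This step replaces the left ideal by a space of polynomials.* For $w\in S_n$ let
$$m_w=\prod_{\beta\in D}y_{\mathrm{row}(\beta),\,w(T(\beta))},$$
a monomial in variables $y_{i,k}$, and let $u\in S_n$ act by $u\,m_w=m_{uw}$. If $p\in R_T$, then $p(T(\beta))$ is the entry of another box of the same row, so $m_{wp}=m_w$. Monomials of different cosets $wR_T$ are different. So the kernel of the left-module map $\mathbb C[S_n]\to\operatorname{span}(m_w)$, $w\mapsto m_w$, is spanned by the elements $w-wp$ ($p\in R_T$). The map $w\mapsto w\sum_{p\in R_T}p$ has the same kernel, for the same reason. The image of the left ideal $\mathbb C[S_n]\sum_q\operatorname{sgn}(q)q$ under the second map is $S^D$. Under the first it is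
$$\operatorname{span}_w\Bigl\{\sum_{q\in C_T}\operatorname{sgn}(q)\,m_{wq}\Bigr\}.$$
So the two are isomorphic. Since $C_T$ is the product of the symmetric groups of the columns, the displayed sum factors: $S^D$ is isomorphic to the span of all
$$\prod_j\det Y[I_j;A_j],$$
where $I_j$ is the row set of column $j$ of $D$, $(A_j)$ runs over the ordered set partitions of $[n]$ with $|A_j|=|I_j|$, and $Y=(y_{i,k})$.

*Example.* For the $2\times2$ square the spanning products are, up to sign, $[12][34]$, $[13][24]$, $[14][23]$ in the $2\times2$ minors $[kl]$ of a $2\times4$ matrix. The Plücker relation $[12][34]-[13][24]+[14][23]=0$ is the only relation, and the dimension is 2, as in Section 3.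

**Step 2. A polynomial functor.** *This step lets us use characters of $GL_4$.* Let $r_i$ be the number of boxes of row $i$ and, for a vector space $V$,
$$W(V)=\operatorname{im}\Bigl(\bigotimes_j\Lambda^{|I_j|}V\to\bigotimes_i\mathrm{Sym}^{r_i}V\Bigr).$$
With a basis of $V$ chosen, $\bigotimes_i\mathrm{Sym}^{r_i}V$ consists of polynomials in variables $y_{i,k}$ of degree $r_i$ in row $i$. $W(V)$ is the span of products of minors with row sets $I_j$ and arbitrary column sets. So $S^D$ is the part of $W(\mathbb C^n)$ of weight $(1^n)$. $W$ is a polynomial functor, so $W=\bigoplus_\lambda m_\lambda S_\lambda$ with multiplicities independent of $V$. The weight $(1^n)$ part of the Schur functor $S_\lambda(\mathbb C^n)$ has dimension $f^\lambda$, the number of standard Young tableaux of shape $\lambda$. Hence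
$$\dim S^D=\sum_\lambda m_\lambda f^\lambda. \tag{5.1}$$
For $D=D_t$ there are four rows, so $W(V)\subset\mathrm{Sym}(\mathbb C^4\otimes V)$, and by Cauchy's formula only $\lambda$ with at most 4 rows occur. So the character of $W(\mathbb C^4)$ determines all $m_\lambda$. We write $W_t$ for $W(\mathbb C^4)$ with $D=D_t$.

## 6. A free resolution of all the $W_t$ at once

Let $V=\mathbb C^4$, let $y_1,\dots,y_4$ be the rows of a generic $4\times4$ matrix $Y$, and let $A=\mathbb C[y_2,y_3,y_4]$, a polynomial ring in 12 variables. For $j=1,\dots,4$ let $M_j\subset\mathbb C[Y]$ be the $A$-module generated by the four $3\times3$ minors with rows $[4]\setminus j$. Column $j\le4$ of $D_t$ contributes such a minor, and a pendant box in row $i$ contributes a variable from $y_i$. So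
$$\bigoplus_tW_t=M_1M_2M_3M_4,$$
the $t$-grading being the degree in $y_2,y_3,y_4$ minus $(3,3,3)$.

It is natural to resolve each $M_j$ and tensor. But a product of modules need not be their tensor product. For $\mathfrak m=(x,y)\subset\mathbb C[x,y]$ the element $x\otimes y-y\otimes x\in\mathfrak m\otimes\mathfrak m$ is nonzero (look at its image in $\mathfrak m/\mathfrak m^2\otimes\mathfrak m/\mathfrak m^2$) and maps to $0$ in $\mathfrak m\cdot\mathfrak m$. It is a torsion element: $x(x\otimes y-y\otimes x)=x\otimes xy-y(x\otimes x)=0$. So we must show that here the tensor product is torsion-free and that nothing is lost generically.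

**Step 1. Resolving each $M_j$.** *This step finds all linear relations over $A$ among the four minors.* The map $A^4\to M_2$, $f\mapsto\det(f,y_1,y_3,y_4)$, is onto. Since the variables $y_1$ do not occur in $A$, the determinant vanishes iff $f\wedge y_3\wedge y_4=0$, i.e. $f=\alpha y_3+\beta y_4$ with $\alpha,\beta\in\operatorname{Frac}A$. By Cramer's rule $\Delta\alpha,\Delta\beta\in A$ for every $2\times2$ minor $\Delta$ of $(y_3,y_4)$. The minors on columns $\{1,2\}$ and $\{3,4\}$ involve disjoint sets of variables, so they are coprime, and $\alpha,\beta\in A$ as $A$ is a UFD. Thus $0\to A^2\to A^4\to M_2\to0$ is exact, with relations $y_3,y_4$. In the same way we treat $M_3$ (relations $y_2,y_4$) and $M_4$ (relations $y_2,y_3$). For $M_1$ the map is $f\mapsto\det(f,y_2,y_3,y_4)$, and the kernel consists of $f\in A^4$ in the $\operatorname{Frac}A$-span of $y_2,y_3,y_4$. Any two distinct $3\times3$ minors of the generic $4\times3$ matrix $(y_2,y_3,y_4)$ are irreducible and not proportional, hence coprime, so the coefficients lie in $A$: $0\to A^3\to A^4\to M_1\to0$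 is exact with relations $y_2,y_3,y_4$.

Let $F^{(j)}$ be the two-term complex $A^2\to A^4$ (resp. $A^3\to A^4$ for $j=1$) in degrees $1,0$, and $F=\bigotimes_{j}F^{(j)}$ over $A$. By right exactness $H_0(F)=\bigotimes_AM_j=:N$.

**Step 2. Heights.** *This step bounds how many of the four complexes can be nontrivial at a prime.* For a prime $\mathfrak p$ of $A$ call $j$ counted if all maximal minors of the relation matrix of $M_j$ lie in $\mathfrak p$, and let $\ell(\mathfrak p)$ be the number of counted $j$. If $j$ is not counted, some maximal minor is a unit in $A_{\mathfrak p}$, the relation map is split injective over $A_{\mathfrak p}$, and $F^{(j)}_{\mathfrak p}$ is homotopy equivalent to a free module in degree $0$. Therefore $F_{\mathfrak p}$ is homotopy equivalent to a complex of finite free modules in degrees $0,\dots,\ell(\mathfrak p)$. We claim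
$$\operatorname{ht}\mathfrak p\ge\ell(\mathfrak p)+1\quad\text{if }\ell(\mathfrak p)\ge1. \tag{6.1}$$
If some $j\in\{2,3,4\}$ is counted, so is $1$, by expanding a $3\times3$ minor of $(y_2,y_3,y_4)$ in $2\times2$ minors of two of the vectors.

- $\ell=1$: only $j=1$ is counted, and $\mathfrak p$ contains two coprime $3\times3$ minors, so $\operatorname{ht}\mathfrak p\ge2$.
- $\ell=2$: $\mathfrak p$ contains the $2\times2$ minors of some $(y_i,y_k)$. The $4\times2$ matrices of rank $\le1$ have dimension $5=8-3$, so $\operatorname{ht}\mathfrak p\ge3$.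
- $\ell=3$: up to symmetry $\mathfrak p$ contains the $2\times2$ minors of $(y_3,y_4)$ and of $(y_2,y_4)$. Their zero set is $\{y_4=0\}\cup\overline{\{y_4\ne0,\ y_2,y_3\in\mathbb Cy_4\}}$, with pieces of dimension $8$ and $4+2=6$, i.e. of codimension $4$ and $6$. So $\operatorname{ht}\mathfrak p\ge4$.
- $\ell=4$: $\mathfrak p$ contains all $2\times2$ minors of $(y_2,y_3,y_4)$. The locus of rank $\le1$ has dimension $4+3-1=6$, codimension $6$. So $\operatorname{ht}\mathfrak p\ge6$.

**Step 3. The acyclicity lemma.** *This is the tool that converts heights into exactness.* Recall the Peskine–Szpiro lemma: if $0\to C_s\to\dots\to C_0$ is a complex of finitely generated modules over a Noetherian local ring with $\operatorname{depth}C_i\ge i$, and each $H_i(C)$ with $i>0$ is zero or of depth $0$, then $H_i(C)=0$ for all $i>0$. The proof is short (with $\operatorname{depth}0=\infty$). Suppose $m\ge1$ is the largest index with $H_m\ne0$. Let $B_i=\operatorname{im}(C_{i+1}\to C_i)$, $Z_i=\ker(C_i\to C_{i-1})$. In an exact sequence $0\to N'\to N\to N''\to0$ one has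 $\operatorname{depth}N''\ge\min(\operatorname{depth}N,\operatorname{depth}N'-1)$. We have $\operatorname{depth}B_i\ge i+1$ for all $i\ge m$: this holds for $B_s=0$, and if it holds for some $i>m$, then $Z_i=B_i$, and $0\to B_i\to C_i\to B_{i-1}\to0$ gives $\operatorname{depth}B_{i-1}\ge i$. In $0\to B_m\to Z_m\to H_m\to0$ we have $\operatorname{depth}Z_m\ge1$, because $Z_m\subset C_m$ and $\operatorname{depth}C_m\ge m\ge 1$, and $\operatorname{depth}B_m-1\ge m\ge1$. So $\operatorname{depth}H_m\ge1$, contradicting that it is nonzero of depth $0$.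

**Step 4. $F$ is a resolution of $N$, and $N$ is torsion-free.** Suppose $H_i(F)\ne0$ for some $i>0$, and take $\mathfrak p$ minimal in the support of $\bigoplus_{i>0}H_i(F)$. Then $\ell(\mathfrak p)\ge1$, and the modules $H_i(F)_{\mathfrak p}$, $i>0$, have finite length, so each is zero or of depth $0$. By (6.1), free $A_{\mathfrak p}$-modules have depth $\operatorname{ht}\mathfrak p>\ell(\mathfrak p)$ ($A$ is regular). The lemma, applied to the homotopy equivalent complex of length $\le\ell(\mathfrak p)$, gives $H_i(F)_{\mathfrak p}=0$ for $i>0$, a contradiction. So $F$ is a free resolution of $N$ and $\operatorname{pd}N_{\mathfrak p}\le\ell(\mathfrak p)$ for all $\mathfrak p$. For $\mathfrak p\ne0$ this is $<\operatorname{ht}\mathfrak p$: by (6.1), or trivially if $\ell(\mathfrak p)=0$. By the Auslander–Buchsbaum formula, $\operatorname{depth}N_{\mathfrak p}=\operatorname{ht}\mathfrak p-\operatorname{pd}N_{\mathfrak p}>0$ (if $N_{\mathfrak p}\ne0$), so $\mathfrak p$ is not an associated prime of $N$. Only $0$ can be associated: $N$ is torsion-free.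

**Step 5. $N\cong M_1M_2M_3M_4$.** *This step checks injectivity of $N\to M_1M_2M_3M_4$ generically, which suffices since the kernel is torsion-free.* Let $K=\operatorname{Frac}A$ and write $y_1=c_2y_2+c_3y_3+c_4y_4+c_0y_0$, where $y_0\in K^4$ completes $y_2,y_3,y_4$ to a basis. Then $c_0,c_2,c_3,c_4$ are independent linear forms in $y_1$ over $K$. We have $M_1\otimes K=K\cdot1$. $M_2\otimes K$ is the space of all forms $\det(f,y_1,y_3,y_4)$, $f\in K^4$, i.e. of the linear forms in $y_1$ vanishing at $y_3$ and $y_4$, which is $\langle c_2,c_0\rangle$. Similarly $M_3\otimes K=\langle c_3,c_0\rangle$, $M_4\otimes K=\langle c_4,c_0\rangle$. The $8$ products are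
$$c_2c_3c_4,\ c_0c_2c_3,\ c_0c_2c_4,\ c_0c_3c_4,\ c_0^2c_2,\ c_0^2c_3,\ c_0^2c_4,\ c_0^3,$$
which are distinct monomials, hence independent. So $N\otimes K$, of dimension $8$, maps injectively.

**Step 6. The character.** *This step reads off $\operatorname{ch}W_t$.* Everything is $GL(V)$-equivariant. The four generators of $M_j$ span a copy of $\Lambda^3V$ in $s$-degree $0$. A relation $y_i$ is the vanishing of a determinant with row $y_i$ repeated, so it spans a copy of $\Lambda^4V$ in $s$-degree $s_i$. Thus $F^{(j)}$ is $\bigoplus_iA(-s_i)\otimes\Lambda^4V\to A\otimes\Lambda^3V$. Taking Euler characteristics, with $e_k=e_k(g)$ the elementary symmetric functions of the eigenvalues of $g\in GL_4$,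
$$\sum_t\operatorname{ch}W_t(g)\,s^t=\prod_{i=2}^4\det(1-s_ig)^{-1}\prod_{j=1}^4(e_3-\sigma_je_4), \tag{6.2}$$
$$\sigma_1=s_2+s_3+s_4,\quad\sigma_2=s_3+s_4,\quad\sigma_3=s_2+s_4,\quad\sigma_4=s_2+s_3 .$$

## 7. A contour integral for the dimensions

**Step 1. The formula.** *We turn (5.1) and (6.2) into one integral for all $t$.* On $U(4)$ we have $(\operatorname{tr}g)^n=\sum_{\ell(\lambda)\le4}f^\lambda s_\lambda(g)$. By orthogonality of characters and (5.1), with $n=12+|t|$, $\dim S^{D_t}=\int_{U(4)}\operatorname{ch}W_t(g)(\operatorname{tr}g^{-1})^n\,dg$. As $\operatorname{ch}W_t$ is homogeneous of degree $n$, only this power survives in the exponential series: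
$$\frac{\dim S^{D_t}}{n!}=\int_{U(4)}\operatorname{ch}W_t(g)\,e^{\operatorname{tr}g^{-1}}dg.$$
Let $h=g^{-1}$ have eigenvalues $h_1,\dots,h_4$. Then $e_4(g)=\det(h)^{-1}$, $e_3(g)=\det(h)^{-1}\operatorname{tr}h$, $\det(1-s_ig)^{-1}=\prod_ah_a/(h_a-s_i)$, and since $|h_a-h_b|^2=-(h_a-h_b)^2/(h_ah_b)$ with six pairs, $\prod_{a<b}|h_a-h_b|^2=\prod_{a<b}(h_a-h_b)^2\prod_ah_a^{-3}$. Weyl's integration formula has measure $\frac1{24}(2\pi i)^{-4}\prod_{a<b}|h_a-h_b|^2\prod_adh_a/h_a$. The total power of $h_a$ is $3-4-3-1=-5$. With $\Pi_j=\sum_ah_a-\sigma_j$ we get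
$$\mathcal H(s):=\sum_t\frac{\dim S^{D_t}\,s^t}{(12+|t|)!}=\frac1{24}\,\frac1{(2\pi i)^4}\oint\prod_{a<b}(h_a-h_b)^2\,e^{\sum_a h_a}\,\Pi_1\Pi_2\Pi_3\Pi_4\prod_{a=1}^4\frac{dh_a}{h_a^5\prod_{i=2}^4(h_a-s_i)} \tag{7.1}$$
over $|h_a|=r$, for any $r>\max|s_i|$. First take $r=1$ and small $s$, where (6.2) converges uniformly on $U(4)$. The integral does not depend on $r>\max|s_i|$ and is analytic in $s$ for $|s_i|<r$, so $\mathcal H$ is entire and (7.1) holds for all $s$. Permuting $s_2,s_3,s_4$ fixes $\Pi_1$ and permutes $\Pi_2,\Pi_3,\Pi_4$, so $\mathcal H$ is symmetric.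

**Step 2. The value at $t=0$.** At $s=0$,
$$\dim S^{D_0}=12!\,\mathcal H(0)=\int_{U(4)}\det(h)^{-4}(\operatorname{tr}h)^4(\operatorname{tr}h)^{12}\,dh=f^{(4,4,4,4)}=\frac{16!}{7\cdot6^2\cdot5^3\cdot4^4\cdot3^3\cdot2^2}=24024, \tag{7.2}$$
because $\det(h)^4=s_{(4,4,4,4)}(h)$; the last fraction is the hook length formula.

**Step 3. $\dim S^{D_t}$ is polynomial in each variable separately on $\mathbb N^3$.** *This is the other half of the uniformity argument.* By symmetry consider $t_2$ and fix $t_3,t_4$. Let $k(s_2)=[s_3^{t_3}s_4^{t_4}]\mathcal H$, an entire function. Expanding $(h_a-s_i)^{-1}=\sum_{m\ge0}s_i^mh_a^{-m-1}$ for $i=3,4$, we see that $k(s_2)$ is an integral as in (7.1) with integrand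
$$\prod_{a<b}(h_a-h_b)^2\,e^{\sum h_a}\,\Theta\,\prod_ah_a^{-7}(h_a-s_2)^{-1},$$
where $\Theta$ is a polynomial in $s_2,h_a,h_a^{-1}$, of degree $\le3$ in $s_2$ (from $\Pi_1,\Pi_3,\Pi_4$) and of total degree $\le t_3+t_4$ in the $h_a^{-1}$. For $s_2\ne0$ replace each circle by small circles about $0$ and $s_2$. Once one variable is set equal to $s_2$ (a simple pole), the factor $\prod_{a<b}(h_a-h_b)^2$ removes the poles of the other variables at $s_2$; so at most one variable sits at $s_2$.

If all variables are at $0$, each factor $(h_a-s_2)^{-1}=-\sum_{m\ge0} h_a^ms_2^{-m-1}$ contributes a power of $s_2$ with exponent $\le-1$, and the total is a Laurent polynomial in $s_2$ with exponents $\le3-4<0$. If one variable is at $s_2$, we get $e^{s_2}$ times a Laurent polynomial, since for the other variables $(s_2-h_b)^2/(h_b-s_2)=h_b-s_2$. Its exponents are $\ge-7-t_3-t_4$. Altogether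
$$k(s_2)=(\text{negative exponents only})+e^{s_2}\sum_{k\ge-7-t_3-t_4}b_ks_2^k\qquad\text{(finite sum)}.$$
Comparing coefficients of $s_2^{t_2}$, $t_2\ge0$,
$$\dim S^{D_t}=\sum_kb_k\frac{(12+|t|)!}{(t_2-k)!},\qquad\frac1{m!}:=0\text{ for }m<0.$$
Since $t_2-k\le t_2+t_3+t_4+7$, each quotient is the product $\prod_{j=t_2-k+1}^{12+|t|}j$ of a fixed number of consecutive integers, a polynomial in $t_2$. For $0\le t_2<k$ it contains the factor $0$, as it should.

## 8. The twelve boxes alone: a degree argument for coherent ensembles

We now know $\dim S^{D_0}=24024$, and a sensible person would try to refute the conjecture at $D_0$ directly by bounding $\operatorname{Vol}\mathcal M(G,\mathcal E)$. A weight $w$ suggests initial monomials and degenerations. This proves Theorem 2.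

**Step 1. $\operatorname{Vol}\mathcal M(G,\mathcal E)$ is at most a degree.** *We compare the volume with a Hilbert function.* Let $\mathcal E$ be selected by $w$. The conditions on $w$ are finitely many strict inequalities, so we may perturb $w$ to have entries linearly independent over $\mathbb Q$ without changing the minimizers. Then $w$ totally orders monomials, compatibly with products. Let $Y$ be the $4\times4$ matrix with zero diagonal and independent variables off the diagonal. Let $X\subset\mathrm{Gr}(4,8)\subset\mathbb P^{69}$ be the closure of the set of row spaces of $[I\,|\,Y]$, of dimension 12. The Plücker coordinates of $[I|Y]$ are, up to sign, the minors $p_H$ of $Y$, including the empty minor $1$. So the homogeneous coordinate ring of $X$ is $\mathbb C[\tau p_H]\subset\mathbb C[\tau,Y]$. The monomials of $p_H$ correspond to the perfect matchings of $H$ and do not cancel. So $p_H=0$ unless $H$ is a minor of $G$ (or empty), and then its $w$-minimal monomial is $x^{M_H}$ with $M_H\in\mathcal E$ the perfect matching of $H$. The minimal monomial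 of a product of $k$ of the $p_H$ has as exponent the sum of the $k$ vectors $\chi_{M_H}$, and polynomials with distinct minimal monomials are independent. Every $M\in\mathcal E$ is an $M_H$. So the degree-$k$ part of the ring has dimension at least the number of distinct sums of $k$ vectors $\chi_M$, $M\in\mathcal E$.

By a theorem of Khovanskii this number is asymptotic to $k^{12}\operatorname{Vol}(\mathcal M(G,\mathcal E))/12!$, because the vectors $(1,\chi_M)$ generate $\mathbb Z^{13}$ ($0$ and the unit vectors are among the $\chi_M$). We only need the lower bound, which is quick. Let $g_1,\dots,g_m$ be the vectors $(1,\chi_M)$, $\mathcal S$ the semigroup with $0$ they generate, $C$ the cone. A lattice point of $C$ is $\sum a_ig_i$ with real $a_i\ge0$, hence $\sum\lfloor a_i\rfloor g_i$ plus one of finitely many lattice points $f_j$. Write $f_j=\sum_in_{ij}g_i$ with $n_{ij}\in\mathbb Z$. If $u=q\sum_ig_i$ with $q\ge\max|n_{ij}|$, then $u+f_j\in\mathcal S$ for all $j$, so $u+(C\cap\mathbb Z^{13})\subset\mathcal S$. Thus there are at least as many $k$-fold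 sums as lattice points in $(k-k_0)\mathcal M(G,\mathcal E)$, for a constant $k_0$.

Since the Hilbert function of $X$ is asymptotic to $\deg X\cdot k^{12}/12!$, we conclude $\operatorname{Vol}\mathcal M(G,\mathcal E)\le\deg X$.

**Step 2. $\deg X<24024$.** *We exhibit a second component of a linear section of the Grassmannian.* For $1\le i\le4$ let $\Gamma_i$ be the hyperplane where the Plücker coordinate with column set $(\{1,2,3,4\}\setminus\{i\})\cup\{4+i\}$ vanishes. On the chart $[I|Y]$ of arbitrary $Y$ it is $Y_{ii}=0$. So on this chart the intersection $\mathrm{Gr}(4,8)\cap\Gamma_1\cap\dots\cap\Gamma_4$ is an affine space of dimension 12, and $X$ is an irreducible component of it. Let $Z$ be the locus of row spaces of $[U|U']$ with $\operatorname{rank}U\le2$. Equivalently, the 4-space meets the fixed 4-space $\{U=0\}$ in dimension $\ge2$. It is the image of the variety of pairs (a 2-space in the fixed 4-space, a 4-space containing it), which is irreducible of dimension $4+8=12$, and the map is generically one-to-one. So $Z$ is an irreducible Schubert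 variety of dimension 12. It lies in every $\Gamma_i$, because three columns of $U$ are dependent. It is not contained in $X$: otherwise $Z=X$, but $X$ has points with $U$ invertible. So the section has an irreducible component other than $X$.

For a closed set $S$ let $\mathrm d(S)$ be the sum of the degrees of its irreducible components. For a hyperplane $\Gamma$ and irreducible $S$, either $S\subset\Gamma$, or $\mathrm d(S\cap\Gamma)\le\deg S$ by Bézout. Every component of $(\bigcup S_k)\cap\Gamma$ is a component of some $S_k\cap\Gamma$. So $\mathrm d(S\cap\Gamma)\le\mathrm d(S)$ in general. Hence the degrees of the components of $\mathrm{Gr}(4,8)\cap\Gamma_1\cap\dots\cap\Gamma_4$ sum to at most $\deg\mathrm{Gr}(4,8)=f^{(4,4,4,4)}=24024$. There is a component besides $X$, so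
$$\operatorname{Vol}\mathcal M(G,\mathcal E)\le\deg X<24024=\dim S^{D_0}.\qquad\blacksquare$$

**Where this stops.** The inequality $\operatorname{Vol}\le\deg X$ used the weight $w$ at one point: it made every $x^{M_H}$ the minimal monomial of $p_H$ for one single order, so that products have the expected minimal monomials. Conditions (1) and (2) do not mention any $w$. For an ensemble that is not given as coherent we have no order, hence no comparison with $\deg X$. So we need a different way to get information out of a volume, one that uses only (1) and (2). The pendant edges provide it.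

## 9. One ensemble for every $t$

**Lemma 9.1.** If $f_1,\dots,f_r:\mathbb N^3\to\mathbb R$ are polynomial in each variable separately and none vanishes identically, then for every $T$ there is $t$ with all $t_i\ge T$ and $f_1(t)\cdots f_r(t)\ne0$.

*Proof.* Let $f_m(a^{(m)})\ne0$. The functions $f_m(\,\cdot\,,a^{(m)}_3,a^{(m)}_4)$ are finitely many nonzero polynomials, so some $t_2\ge T$ is a zero of none of them. Then the $f_m(t_2,\,\cdot\,,a_4^{(m)})$ are nonzero polynomials; choose $t_3\ge T$ likewise, then $t_4$. $\square$

Apply this to $f_{\mathcal E}(t)=V_{\mathcal E}(t)-\dim S^{D_t}$, with $\mathcal E$ running over the finitely many ensembles of $G$; by Sections 4 and 7 these are polynomial in each variable. Suppose Theorem 1 fails. Then there is $T$ such that for every $t$ with all $t_i\ge T$ some ensemble of $G_{D_t}$ has volume $\dim S^{D_t}$. By Section 4, Step 1, this means that for each such $t$ some $f_{\mathcal E}(t)=0$. By the lemma some $f_{\mathcal E}$ vanishes identically. **From now on we assume that Theorem 1 fails and fix this $\mathcal E$**,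 and put $P=\mathcal M(G,\mathcal E)$. By (4.2) and (7.1),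
$$\int_Pe^{\sum_{i=2}^4s_i(1-x_i)}\,dx=\mathcal H(s)\qquad\text{for all }s\in\mathbb C^3. \tag{9.1}$$
The goal is a contradiction.

**Symmetry.** A permutation of $\{1,2,3,4\}$ fixing $1$, applied to rows and columns, is an automorphism of $G$, and $\mathcal H$ is symmetric. So the image of $\mathcal E$ under it is an ensemble which again satisfies (9.1).

**Forced matchings, and the maps $R$ and $C$.** The minor $\{i,j\}|\{k,l\}$ has two perfect matchings iff $\{k,l\}\cap\{i,j\}=\emptyset$. So every 2-matching $\{ik,jl\}$ of $G$ with $\{k,l\}\cap\{i,j\}\neq\emptyset$ lies in $\mathcal E$; we call it forced. For $\{i,j,k,l\}=\{1,2,3,4\}$ exactly one of $\{ik,jl\},\{il,jk\}$ lies in $\mathcal E$. For $\{x,y,z\}=\{2,3,4\}$ define $R_x,C_x\in\{y,z\}$ by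
$$R_x=y\iff\{1y,xz\}\in\mathcal E,\qquad C_x=y\iff\{y1,zx\}\in\mathcal E. \tag{9.2}$$
For instance $R_2=3$ means $\{13,24\}\in\mathcal E$ and $\{14,23\}\notin\mathcal E$, and $C_4=2$ means $\{21,34\}\in\mathcal E$ and $\{31,24\}\notin\mathcal E$. The six values record all the choices at $2\times2$ minors.

## 10. Two terms of $\mathcal H$ along a ray

Let $\eta,X_3,X_4>0$, $X_3\neq X_4$, and let $s=(s_2,s_3,s_4)=(-\Lambda\eta,\Lambda X_3,\Lambda X_4)$ with $\Lambda\to+\infty$. In (9.1) this makes points of $P$ with $x_2$ near $1$ and $x_3,x_4$ near $0$ dominate.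

**Step 1. The dominant residue.** *We isolate the largest exponential.* Replace each circle in (7.1) by small circles about $0,s_2,s_3,s_4$. As before, at most one variable can sit at each $s_i$. So $\mathcal H(s)=\sum_{S\subseteq\{2,3,4\}}e^{\sum_{i\in S}s_i}\mathcal R_S(s)$ with $\mathcal R_S$ rational, whose poles lie only on $s_i=0$ and $s_i=s_k$ ($i\ne k$); the ray avoids these. Rational functions grow at most polynomially along the ray, and $\sum_Ss_i$ is uniquely maximal for $S=\{3,4\}$. So for some $\epsilon>0$
$$e^{-s_3-s_4}\mathcal H(s)=\mathcal R_{\{3,4\}}(s)+O(e^{-\epsilon\Lambda}).$$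

**Step 2. The rational function.** *We write $\mathcal R_{\{3,4\}}$ as one coefficient.* There are $4\cdot3=12$ equal terms, with one variable at $s_3$, one at $s_4$, and two, called $u,v$, at $0$. Put $\rho=\Lambda\eta=-s_2$ and $\sigma=u+v$. Since $\sum h_a=s_3+s_4+\sigma$,
$$\Pi_1=\sigma+\rho,\qquad\Pi_2=\sigma,\qquad\Pi_3=s_3+\rho+\sigma,\qquad\Pi_4=s_4+\rho+\sigma .$$
The residues at $s_3,s_4$ contribute $\frac{1}{s_3^5(s_3+\rho)(s_3-s_4)}\cdot\frac1{s_4^5(s_4+\rho)(s_4-s_3)}$, and $(s_3-s_4)^2/\bigl((s_3-s_4)(s_4-s_3)\bigr)=-1$. For $h=u,v$ the factor is $\frac{(s_3-h)^2(s_4-h)^2}{h^5(h+\rho)(h-s_3)(h-s_4)}=\frac{(s_3-h)(s_4-h)}{h^5(h+\rho)}$. Hence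
$$\mathcal R_{\{3,4\}}=-\frac12\,\frac{s_3^{-5}s_4^{-5}}{(s_3+\rho)(s_4+\rho)}\,[u^4v^4]\Bigl\{(u-v)^2e^\sigma\sigma(\sigma+\rho)(s_3+\rho+\sigma)(s_4+\rho+\sigma)\prod_{h=u,v}\frac{(s_3-h)(s_4-h)}{h+\rho}\Bigr\}.$$

**Step 3. Expansion.** *We keep two orders in $\Lambda^{-1}$.* Pull out $\rho$, $s_3+\rho$, $s_4+\rho$, $s_3^2s_4^2$ and $\rho^{-2}$ from the factors. To first order $\Pi_1$ gives $\sigma/\rho$, $\Pi_3$ and $\Pi_4$ give $\sigma/(s_3+\rho)$ and $\sigma/(s_4+\rho)$, the numerators give $-\sigma/s_3-\sigma/s_4$, and $\prod(h+\rho)^{-1}$ gives $-\sigma/\rho$, which cancels the first. So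
$$\mathcal R_{\{3,4\}}=-\frac1{2\rho s_3^3s_4^3}[u^4v^4]\Bigl\{(u-v)^2\sigma e^\sigma\Bigl(1+\sigma\Bigl[\frac1{s_3+\rho}-\frac1{s_3}+\frac1{s_4+\rho}-\frac1{s_4}\Bigr]+O(\Lambda^{-2})\Bigr)\Bigr\}.$$
The coefficient of $u^av^b$ in $\sigma e^\sigma$ is $\frac{a+b}{a!\,b!}$ and in $\sigma^2e^\sigma$ it is $\frac{(a+b)(a+b-1)}{a!\,b!}$. Multiplying by $(u-v)^2$, we need the coefficients at $u^2v^4$, $u^4v^2$ (each once) and $u^3v^3$ (with $-2$):
$$[u^4v^4](u-v)^2\sigma e^\sigma=2\cdot\tfrac18-2\cdot\tfrac16=-\tfrac1{12},\qquad[u^4v^4](u-v)^2\sigma^2e^\sigma=2\cdot\tfrac58-2\cdot\tfrac56=-\tfrac5{12}.$$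
Put $\tau_i=\frac1{X_i(X_i+\eta)}$. Then $\frac1{s_i+\rho}-\frac1{s_i}=-\frac{\rho}{s_i(s_i+\rho)}=-\Lambda^{-1}\eta\,\tau_i$. Multiplying (9.1) by $e^{-s_3-s_4}$ we obtain
$$\int_Pe^{-\Lambda(\eta(1-x_2)+X_3x_3+X_4x_4)}\,dx=\frac{\Lambda^{-7}}{24\,\eta X_3^3X_4^3}-\frac{5\,\Lambda^{-8}}{24\,X_3^3X_4^3}(\tau_3+\tau_4)+O(\Lambda^{-9}). \tag{10.1}$$

## 11. The polytope near the face where row 2 is covered and rows 3, 4 are not

Throughout Sections 11 and 12 and in Section 14 up to the final relabeling, **assume $R_2=3$**: $\{13,24\}\in\mathcal E$, $\{14,23\}\notin\mathcal E$.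

**Step 1. Coordinates.** *We separate the directions in which the exponential decays from the others.* Let
$$\kappa=(p_2,p_3,p_4,q_3,q_4)=(x_{12},x_{13},x_{14},x_{23},x_{24}),\qquad\gamma=(\delta,z)\in\mathbb R^7,$$
$$\delta=1-x_2=1-x_{21}-x_{23}-x_{24},\qquad z=(z_{31},z_{32},z_{34},z_{41},z_{42},z_{43})=(x_{31},x_{32},x_{34},x_{41},x_{42},x_{43}).$$
This is a unimodular affine change of coordinates ($\delta$ replaces $x_{21}$), and $\gamma\ge0$ on $P$. A vertex of $P$ is written $v=M\cup N$, with $M$ in rows $1,2$ and $N$ in rows $3,4$. Its $\gamma$-part is $\gamma_v=([\text{row 2 uncovered}],\chi_N)$. We say that $v$ consumes $\delta$ if row 2 is uncovered. Let $Q_\gamma=\{\kappa:(\kappa,\gamma)\in P\}$ and $Q=Q_0$.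

**Step 2. The face $Q$.** *We find its inequalities.* Since $\gamma\ge0$ on $P$, $Q$ is spanned by the vertices with $\gamma_v=0$, i.e. by the matchings in $\mathcal E$ inside rows $1,2$ that cover row 2:
$$\{21\},\{23\},\{24\},\{12,21\},\{13,21\},\{14,21\},\{12,23\},\{12,24\},\{13,24\}$$
(the last one by assumption, the other 2-matchings because they are forced; $\{14,23\}$ is missing). In the coordinates $\kappa$ they are the characteristic vectors of $\emptyset,q_3,q_4,p_2,p_3,p_4,p_2q_3,p_2q_4,p_3q_4$, that is, of the nine stable sets of the graph on $p_2,p_3,p_4,q_3,q_4$ with maximal cliques $\{p_2,p_3,p_4\},\{p_3,p_4,q_3\},\{p_4,q_3,q_4\}$. In the given order of the variables each clique is an interval. A 0/1 matrix with consecutive ones in each row is totally unimodular, so the polytope given by $\kappa\ge0$ and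
$$r_1:\ p_2+p_3+p_4\le1,\qquad f_3:\ p_3+p_4+q_3\le1,\qquad f_4:\ p_4+q_3+q_4\le1$$
has integral vertices. These are 0/1 vectors, namely the stable sets. So $Q$ is given by these eight inequalities. We index them by $\varphi\in\{p_2,p_3,p_4,q_3,q_4,r_1,f_3,f_4\}$ and let $L_\varphi(\kappa)\ge0$ be the slack: $L_{p_k}=p_k$, $L_{q_k}=q_k$, $L_{r_1}=1-p_2-p_3-p_4$, and so on.

For *every* vertex $v$ of $P$ we have
$$L_\varphi(\kappa_v)\in\{0,1\}, \tag{11.1}$$
because no matching in $\mathcal E$ contains two of $12,13,14$ (same row), two of $13,14,23$, or two of $14,23,24$ (shared vertices, and $\{14,23\}\notin\mathcal E$). We call $L_\varphi(\kappa_v)$ the cost of $v$ at $\varphi$.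

**Why the leading term is not enough.** Replacing $Q_\gamma$ by $Q$, the left side of (10.1) is to leading order $\operatorname{vol}Q\cdot\Lambda^{-7}/(\eta X_3^3X_4^3)$, so (10.1) demands $\operatorname{vol}Q=\frac1{24}$. But this always holds. With $a=1-p_4$ the $(q_3,q_4)$-area is $\int_0^{a-p_3}(a-q)\,dq=\frac12(a^2-p_3^2)$, the variable $p_2$ has range $a-p_3$, and $\int_0^a(a-p)\frac12(a^2-p^2)\,dp=\frac5{24}a^4$, whose integral over $0\le a\le1$ is $\frac1{24}$. If instead $R_2=4$, exchange the indices $3$ and $4$ and get the same value. So the first order says nothing about $\mathcal E$, and the information must come from the $\Lambda^{-8}$ term: from how $Q_\gamma$ shrinks as $\gamma$ leaves $0$.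

**Step 3. How far each facet moves.** *We define the first-order displacement.* Let
$$g_\varphi(\gamma)=\min\Bigl\{\sum_v\lambda_vL_\varphi(\kappa_v):\lambda_v\ge0,\ \sum_v\lambda_v\gamma_v=\gamma\Bigr\},\qquad\gamma\ge0.$$
Vertices with $\gamma_v=0$ can be dropped from such a sum. For the remaining ones $\gamma_v$ is a nonzero 0/1 vector, so $\sum_v\lambda_v\le|\gamma|_1$. The minimum is over a nonempty set: $\emptyset$ has $\gamma_v=(1,0)$, and the forced matchings
$$\{23,31\},\ \{21,32\},\ \{23,34\},\ \{24,41\},\ \{21,42\},\ \{24,43\} \tag{11.2}$$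
have the six unit vectors of the $z$-coordinates as $\gamma_v$. So $0\le g_\varphi(\gamma)\le|\gamma|_1$, and $g_\varphi$ is piecewise linear and homogeneous of degree 1. In words: $\gamma$ is to be paid for by vertices, as cheaply as possible.

Let $\nu_\varphi/24$ be the 4-volume of $Q\cap\{L_\varphi=0\}$, one coordinate occurring in $L_\varphi$ with coefficient $\pm1$ being eliminated.

**Lemma 11.1.** For small $\gamma\ge0$: $\operatorname{vol}_5Q_\gamma=\operatorname{vol}_5Q-\sum_\varphi\frac{\nu_\varphi}{24}g_\varphi(\gamma)+O(|\gamma|^2)$.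

*Proof.* If $(\kappa,\gamma)\in P$, write it as a convex combination of vertices. Since $L_\varphi$ is affine, $L_\varphi(\kappa)=\sum\lambda_vL_\varphi(\kappa_v)\ge g_\varphi(\gamma)$ for all $\varphi$.

Conversely let $|\gamma|_1<1$, let $\kappa$ satisfy $L_\varphi(\kappa)\ge g_\varphi(\gamma)$ for all $\varphi$, and suppose at most one $\varphi_0$ has $L_{\varphi_0}(\kappa)<|\gamma|_1$. Take $\lambda$ optimal for $g_{\varphi_0}(\gamma)$ (for any $\varphi$ if there is no such $\varphi_0$), supported on vertices with $\gamma_v\ne0$, and put $\mu=\sum\lambda_v\le|\gamma|_1$. Let $\kappa'=\kappa-\sum_v\lambda_v\kappa_v$. Writing $L_\varphi(\kappa)=b_\varphi-a_\varphi\cdot\kappa$,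
$$(1-\mu)b_\varphi-a_\varphi\cdot\kappa'=L_\varphi(\kappa)-\mu b_\varphi+\sum_v\lambda_v\,a_\varphi\cdot\kappa_v=L_\varphi(\kappa)-\sum_v\lambda_vL_\varphi(\kappa_v).$$
So $\kappa'\in(1-\mu)Q$ iff the right side is $\ge0$ for all $\varphi$. For $\varphi_0$ this holds since $\sum_v\lambda_vL_{\varphi_0}(\kappa_v)=g_{\varphi_0}(\gamma)$. For the others it holds since $\sum\lambda_vL_\varphi(\kappa_v)\le\mu\le|\gamma|_1\le L_\varphi(\kappa)$, by (11.1). Hence $(\kappa,\gamma)=(\kappa',0)+\sum\lambda_v(\kappa_v,\gamma_v)\in(1-\mu)P+\mu P=P$.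

The exceptional $\kappa\in Q$, with two slacks $<|\gamma|_1$, have volume $O(|\gamma|^2)$, because the normals of the eight inequalities are pairwise non-proportional. So up to $O(|\gamma|^2)$ we need $\operatorname{vol}\{\kappa\in Q:L_\varphi\ge g_\varphi(\gamma)\ \forall\varphi\}$. Since $L_\varphi\in\{0,1\}$ on the vertices of $Q$ (both values occur), $Q\cap\{L_\varphi=s\}=(1-s)Q^0+sQ^1$ has volume polynomial in $s\in[0,1]$ with value $\nu_\varphi/24$ at $s=0$. So $\operatorname{vol}\{\kappa\in Q:L_\varphi<g\}=\frac{\nu_\varphi}{24}g+O(g^2)$. Intersections of two such slabs have volume $O(|\gamma|^2)$, and the lemma follows by inclusion–exclusion. $\square$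

**Step 4. The second-order identity.** *We integrate the lemma against the exponential and compare with (10.1).* The left side of (10.1) is $\int_{\gamma\ge0}e^{-\Lambda(\eta\delta+X_3x_3+X_4x_4)}\operatorname{vol}_5Q_\gamma\,d\gamma$ with $x_3=z_{31}+z_{32}+z_{34}$, $x_4=z_{41}+z_{42}+z_{43}$. The part with $|\gamma|$ bounded below is $O(e^{-\epsilon\Lambda})$. By homogeneity ($\gamma=\gamma'/\Lambda$) the term with $g_\varphi$ scales as $\Lambda^{-8}$. So the $\Lambda^{-8}$ term is $-\frac1{24X_3^3X_4^3}\sum_\varphi\nu_\varphi T_\varphi$, where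
$$T_\varphi=\int_0^\infty e^{-\eta\delta}\,\mathbb E[g_\varphi(\delta,z)]\,d\delta,\qquad z_{3i}\sim\mathrm{Exp}(X_3),\ z_{4j}\sim\mathrm{Exp}(X_4)\ \text{independent}$$
(rates $X_3$, $X_4$). Thus (10.1) gives
$$\sum_\varphi\nu_\varphi T_\varphi=5(\tau_3+\tau_4)\qquad\text{for all }\eta>0,\ X_3\neq X_4>0. \tag{11.3}$$

**Step 5. The facet volumes.** *We need four of them.*

- $r_1$: $p_4=1-p_2-p_3$, $0\le q_3\le p_2$, $q_3+q_4\le p_2+p_3$. The $(q_3,q_4)$-area is $\frac{p_2^2}2+p_2p_3$, and $\nu_{r_1}=24\int_{p_2+p_3\le1}\bigl(\frac{p_2^2}2+p_2p_3\bigr)=24\bigl(\frac1{24}+\frac1{24}\bigr)=2$.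
- $f_3$: $q_3=1-p_3-p_4$, $p_2\le1-p_3-p_4$, $q_4\le p_3$, so $\nu_{f_3}=24\int_{p_3+p_4\le1}p_3(1-p_3-p_4)=1$.
- $q_3=0$: $p$ in the unit simplex, $q_4\le1-p_4$, so $\nu_{q_3}=24\bigl(\frac16-\frac1{24}\bigr)=3$.
- $q_4=0$: $p$ in the unit simplex, $q_3\le1-p_3-p_4$, so $\nu_{q_4}=24\bigl(\frac16-\frac2{24}\bigr)=2$.

## 12. The seven facets whose displacement is easy

Two observations. First, if $g_\varphi=(z_\alpha-\delta)_+$ for one edge $\alpha$ of row $i\in\{3,4\}$, then $\mathbb E(z_\alpha-\delta)_+=e^{-X_i\delta}/X_i$ and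
$$T_\varphi=\int_0^\infty e^{-\eta\delta}\frac{e^{-X_i\delta}}{X_i}\,d\delta=\tau_i. \tag{12.1}$$
Second, if every vertex containing an edge $\alpha$ of row $3$ or $4$ has cost 1 or consumes $\delta$, then $g_\varphi\ge(z_\alpha-\delta)_+$. Indeed, the vertices containing $\alpha$ have total weight $z_\alpha$, those of them consuming $\delta$ have weight at most $\delta$, and the rest have cost 1.

**Facets $p_k=0$** (cost $[1k\in M]$). The matchings (11.2) and $\emptyset$ avoid row 1, so everything is paid at cost 0: $g=0$, $T=0$.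

**Facet $f_4$** (cost $0$ iff $M$ meets $\{14,23,24\}$). Use the forced $\{23,31\},\{23,32\},\{23,34\},\{24,41\},\{24,42\},\{24,43\}$, and $\{14\}$ for $\delta$, all of cost 0: $g=0$, $T=0$.

**Facet $q_3=0$** (cost $[23\in M]$). Let $\alpha^*=31$ if $C_4=2$ (i.e. $\{21,34\}\in\mathcal E$, $\{24,31\}\notin\mathcal E$), and $\alpha^*=34$ if $C_4=3$ (i.e. $\{24,31\}\in\mathcal E$, $\{21,34\}\notin\mathcal E$). A vertex containing $\alpha^*$ with row 2 covered must contain $23$: in the first case $21$ conflicts with $31$ and $\{24,31\}\notin\mathcal E$; in the second $24$ conflicts with $34$ and $\{21,34\}\notin\mathcal E$. So $g\ge(z_{\alpha^*}-\delta)_+$. Equality holds: use $\{\alpha^*\}$ (cost 0, consumes $\delta$) with weight $\min(z_{\alpha^*},\delta)$, the forced $\{23,\alpha^*\}$ (cost 1) for the rest of $z_{\alpha^*}$, $\emptyset$ for leftover $\delta$, and at cost 0 the forced $\{21,32\},\{24,41\},\{21,42\},\{24,43\}$ and, for the remaining edge of row 3, $\{21,34\}$ (if $\alpha^*=31$) or $\{24,31\}$ (if $\alpha^*=34$). So $T_{q_3}=\tau_3$.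

**Facet $q_4=0$** (cost $[24\in M]$). Let $\beta^*=41$ if $C_3=2$ ($\{21,43\}\in\mathcal E$, $\{23,41\}\notin\mathcal E$), and $\beta^*=43$ if $C_3=4$ ($\{23,41\}\in\mathcal E$, $\{21,43\}\notin\mathcal E$). A vertex containing $\beta^*$ with row 2 covered contains $24$: for $41$, $21$ conflicts and $\{23,41\}\notin\mathcal E$; for $43$, $23$ conflicts and $\{21,43\}\notin\mathcal E$. So $g\ge(z_{\beta^*}-\delta)_+$. Equality via $\{\beta^*\}$ (cost 0, consumes $\delta$), $\{24,\beta^*\}$ (forced, cost 1), $\emptyset$, and at cost 0 $\{23,31\},\{21,32\},\{23,34\},\{21,42\}$ and $\{21,43\}$ resp. $\{23,41\}$. So $T_{q_4}=\tau_4$.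

**Facet $f_3$** (cost $0$ iff $M$ meets $\{13,14,23\}$). The minor $\{1,2,4\}|\{1,3,4\}$ has the perfect matchings $\{13,24,41\}$, $\{14,21,43\}$, $\{14,23,41\}$, and the last is not in $\mathcal E$ since $\{14,23\}\notin\mathcal E$. So exactly one of the first two is in $\mathcal E$.

Let $\beta^*=41$ if $\{14,21,43\}\in\mathcal E$. Then $\{21,43\}\in\mathcal E$, so $\{23,41\}\notin\mathcal E$; also $\{13,24,41\}\notin\mathcal E$. Consider a vertex containing $41$ with row 2 covered. It cannot contain $21$ (conflict) or $23$, so it contains $24$. Cost 0 would then need $13$, but $\{13,24,41\}\notin\mathcal E$, or $14$, which conflicts with $24$. So the cost is 1.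

Let $\beta^*=43$ if $\{13,24,41\}\in\mathcal E$, so $\{14,21,43\}\notin\mathcal E$. In a vertex containing $43$ with row 2 covered, $13$ and $23$ conflict with $43$, so cost 0 needs $14$. Row 2 is then covered by $21$, impossible since $\{14,21,43\}\notin\mathcal E$, or by $24$, which conflicts with $14$. So the cost is 1.

In both cases $g\ge(z_{\beta^*}-\delta)_+$. Equality via the forced $\{13,41\}$ resp. $\{14,43\}$ (cost 0, consumes $\delta$), the forced $\{24,\beta^*\}$ (cost 1), $\{13\}$ for leftover $\delta$ (cost 0), and the cost-0 vertices $\{23,31\},\{23,32\},\{23,34\},\{23,42\}$ (forced) and $\{14,21,43\}$ (paying for $43$) resp. $\{13,24,41\}$ (paying for $41$). So $T_{f_3}=\tau_4$.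

**The remaining equation.** Altogether $\sum_{\varphi\ne r_1}\nu_\varphi T_\varphi=3\tau_3+2\tau_4+1\cdot\tau_4=3\tau_3+3\tau_4$. Since $\nu_{r_1}=2$, (11.3) becomes
$$T_{r_1}=\tau_3+\tau_4\qquad\text{for all }\eta>0,\ X_3\ne X_4>0. \tag{12.2}$$
This is the strong condition on $\mathcal E$. All the other facets contributed amounts that do not depend on $\mathcal E$.

## 13. Costly edges

To use (12.2) we need to know which edges of rows 3 and 4 can occur together with rows 1 and 2 both covered. We do this for a general index $b$ instead of $2$.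

**Definition.** Let $b\in\{2,3,4\}$. An edge $\alpha$ in a row other than $1,b$ is free relative to rows $1,b$ if some $\{1k,bl,\alpha\}$ lies in $\mathcal E$, and costly otherwise.

Let $c=R_b$ and let $d$ be the remaining index, so $\{b,c,d\}=\{2,3,4\}$, $\{1c,bd\}\in\mathcal E$ and $\{1d,bc\}\notin\mathcal E$. By (9.2):

- $R_c=b\Leftrightarrow\{1b,cd\}\in\mathcal E$ and $R_c=d\Leftrightarrow\{1d,cb\}\in\mathcal E$;
- $R_d=b\Leftrightarrow\{1b,dc\}\in\mathcal E$ and $R_d=c\Leftrightarrow\{1c,db\}\in\mathcal E$;
- $C_b=c\Leftrightarrow\{c1,db\}\in\mathcal E$ and $C_b=d\Leftrightarrow\{d1,cb\}\in\mathcal E$;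
- $C_c=b\Leftrightarrow\{b1,dc\}\in\mathcal E$ and $C_c=d\Leftrightarrow\{d1,bc\}\in\mathcal E$;
- $C_d=b\Leftrightarrow\{b1,cd\}\in\mathcal E$ and $C_d=c\Leftrightarrow\{c1,bd\}\in\mathcal E$.

The perfect matchings of six minors are as follows; those in square brackets contain $\{1d,bc\}$ and are not in $\mathcal E$:

- $1bc|1cd$: $\{1c,bd,c1\},\ \{1c,b1,cd\},\ [\{1d,bc,c1\}]$;
- $1bc|bcd$: $\{1b,bc,cd\},\ \{1c,bd,cb\},\ [\{1d,bc,cb\}]$;
- $1bc|1bc$: $\{1b,bc,c1\},\ \{1c,cb,b1\}$;
- $1bd|1cd$: $\{1c,bd,d1\},\ \{1d,b1,dc\},\ [\{1d,bc,d1\}]$;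
- $1bd|bcd$: $\{1b,bd,dc\},\ \{1c,bd,db\},\ [\{1d,bc,db\}]$;
- $1bd|1bd$: $\{1b,bd,d1\},\ \{1d,db,b1\}$.

**Lemma 13.1.** Relative to rows $1,b$:

- $c1$ costly $\Rightarrow\{1c,b1,cd\}\in\mathcal E$, so $C_d=b$; and $\{1c,cb,b1\}\in\mathcal E$.
- $cb$ costly $\Rightarrow\{1b,bc,cd\}\in\mathcal E$, so $R_c=b$; and $\{1b,bc,c1\}\in\mathcal E$.
- $cd$ costly $\Rightarrow\{1c,bd,c1\}\in\mathcal E$, so $C_d=c$; and $\{1c,bd,cb\}\in\mathcal E$.
- $d1$ costly $\Rightarrow\{1d,b1,dc\}\in\mathcal E$, so $C_c=b$; and $\{1d,db,b1\}\in\mathcal E$.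
- $db$ costly $\Rightarrow\{1b,bd,dc\}\in\mathcal E$, so $R_d=b$; and $\{1b,bd,d1\}\in\mathcal E$.
- $dc$ costly $\Rightarrow\{1c,bd,db\}\in\mathcal E$, so $R_d=c$; and $\{1c,bd,d1\}\in\mathcal E$.

In particular each of rows $c,d$ has at most one costly edge.

*Proof.* All the listed matchings cover rows $1$ and $b$. If an edge is costly, no listed matching containing it is in $\mathcal E$, so in each minor the matching that remains after also removing the bracketed one is in $\mathcal E$. For $c1$ use the first and third minors; for $cb$ the second and third; for $cd$ the first and second; for $d1$ the fourth and sixth; for $db$ the fifth and sixth; for $dc$ the fifth and fourth. The values of $R$ and $C$ follow by taking submatchings. In each line the two displayed matchings show that the other two edges of the same row are free. For example, if $c1$ is costly, then $cd$ and $cb$ are free. $\square$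

## 14. The facet $r_1$: a pair of costly edges

We return to $b=2$, $c=3$, $d=4$ ($R_2=3$). At $r_1$ the cost of $v=M\cup N$ is $0$ if row 1 is covered and $1$ if not. "Free" and "costly" are relative to rows $1,2$.

**Step 1. Only costly edges matter.** *This step reduces $g_{r_1}$ to at most three variables.* Deleting free edges from all vertices used in a representation of $\gamma$ (allowed by closure under submatchings) changes neither costs nor consumption of $\delta$. A free edge $\alpha$ can be added at cost 0 without $\delta$, by a vertex $\{1k,2l,\alpha\}$. So $g_{r_1}$ depends only on $\delta$ and the $z$'s of costly edges. Every edge $\alpha$ of rows 3, 4 lies in a forced matching $\{1k,\alpha\}$,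
$$\{12,31\},\ \{13,32\},\ \{13,34\},\ \{12,41\},\ \{14,42\},\ \{14,43\}, \tag{14.1}$$
of cost 0 and consuming $\delta$, and in a forced $\{2k,\alpha\}$ from (11.2), of cost 1 and not consuming $\delta$. Also $\{12\}$ absorbs $\delta$ at cost 0, so $g_{r_1}$ is nonincreasing in $\delta$. Finally, a vertex containing a costly edge has cost 1 or consumes $\delta$: otherwise rows 1 and 2 are covered, and a submatching shows the edge to be free.

**Step 2. There are exactly two costly edges.** *This step uses (12.2) for the first time.* If there is no costly edge, then $g_{r_1}=0$ and $T_{r_1}=0$. If there is exactly one costly edge $\alpha$, in row $i$, then $g_{r_1}=(z_\alpha-\delta)_+$: the lower bound is the second observation of Section 12, the upper bound uses $\{1k,\alpha\}$ with weight $\min(z_\alpha,\delta)$, $\{2k,\alpha\}$ for the rest of $z_\alpha$, and $\{12\}$ for leftover $\delta$. So $T_{r_1}=\tau_i$. Both contradict (12.2). By Lemma 13.1 there is at most one costly edge per row. So there are unique costly edges $\alpha_0$ in row 3 and $\beta_0$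 in row 4. Put $\xi=z_{\alpha_0}$, $\zeta=z_{\beta_0}$.

**Step 3. No $\{2u,\alpha_0,\beta_0\}$ is in $\mathcal E$.** *Here $\eta\to\infty$.* Suppose $\{2u,\alpha_0,\beta_0\}\in\mathcal E$ for some $u$. At $\delta=0$ use it (cost 1, no $\delta$) with weight $\min(\xi,\zeta)$ and then $\{2k,\alpha_0\}$ or $\{2k,\beta_0\}$ with weight $|\xi-\zeta|$. So $g_{r_1}(0,z)\le\max(\xi,\zeta)$. As $g_{r_1}$ is nonincreasing in $\delta$,
$$\eta\,T_{r_1}\le\mathbb E\max(\xi,\zeta)<\mathbb E(\xi+\zeta)=\frac1{X_3}+\frac1{X_4}=\lim_{\eta\to\infty}\eta(\tau_3+\tau_4),$$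
which contradicts (12.2) for large $\eta$.

**Step 4. Some $\{1u,\alpha_0,\beta_0\}$ is in $\mathcal E$.** *Here $\eta\to0$.* Suppose not. Together with Step 3, every vertex containing $\alpha_0$ and $\beta_0$ has $M=\emptyset$ (otherwise a submatching would be of one of the two forms), so it has cost 1 and consumes $\delta$. A vertex containing one costly edge has cost 1 or consumes $\delta$. So for every vertex, cost plus $\delta$-consumption is at least the number of costly edges in it. Summing, $g_{r_1}\ge(\xi+\zeta-\delta)_+$. Letting $\eta\to0$, by monotone convergence,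
$$\lim_{\eta\to0}T_{r_1}\ge\mathbb E\frac{(\xi+\zeta)^2}2=X_3^{-2}+X_4^{-2}+(X_3X_4)^{-1}>X_3^{-2}+X_4^{-2}=\lim_{\eta\to0}(\tau_3+\tau_4),$$
using $\mathbb E\xi^2=2X_3^{-2}$, $\mathbb E\zeta^2=2X_4^{-2}$, $\mathbb E\xi\zeta=(X_3X_4)^{-1}$. (If the left limit is infinite or fails to exist, read it as a lower limit.) This contradicts (12.2).

**Step 5. The same for every $b$.** *We remove the assumption $R_2=3$.* Let $b\in\{2,3,4\}$, $c=R_b$, $d$ the remaining index. Apply the permutation fixing $1$ with $b\mapsto2$, $c\mapsto3$, $d\mapsto4$. By the symmetry in Section 9 the image of $\mathcal E$ satisfies (9.1), and it has $R_2=3$ because it contains $\{13,24\}$. So Sections 10–14 apply to it. Translating back: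

**Condition P(b).** Relative to rows $1,b$ there is exactly one costly edge $cx$ in row $c=R_b$ and exactly one costly edge $dy$ in row $d$; some $\{1u,cx,dy\}$ lies in $\mathcal E$; no $\{bu,cx,dy\}$ lies in $\mathcal E$.

It holds for $b=2,3,4$.

## 15. Four patterns

We run through the possible pairs $(cx,dy)$ in P(b), with $x\in\{1,b,d\}$, $y\in\{1,b,c\}$, and $x\ne y$ because $\{1u,cx,dy\}$ is a matching. The purpose is to convert P(b) into statements about the six values $R,C$ and a few triples. The implications of Lemma 13.1 are used throughout.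

**Pair $(c1,db)$.** $\{c1,db\}\in\mathcal E$, so $C_b=c$. The minor $bcd|1bc$ has perfect matchings $\{b1,cb,dc\},\{bc,c1,db\},\{bc,cb,d1\}$. The second is forbidden by P(b), the third contains $\{d1,cb\}$, excluded by $C_b=c$. So the first is in $\mathcal E$, hence $\{b1,dc\}\in\mathcal E$ and $C_c=b$. Lemma 13.1 gives $C_d=b$ and $R_d=b$.

**Pair $(c1,dc)$.** Lemma 13.1 gives $C_d=b$, $R_d=c$.

**Pair $(cb,d1)$.** $\{cb,d1\}\in\mathcal E$, so $C_b=d$. The minor $bcd|1bd$ has perfect matchings $\{b1,cd,db\},\{bd,c1,db\},\{bd,cb,d1\}$. The second contains $\{c1,db\}$, excluded by $C_b=d$; the third is forbidden by P(b). So $\{b1,cd\}\in\mathcal E$ and $C_d=b$. Lemma 13.1 gives $R_c=b$ and $C_c=b$.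

**Pair $(cb,dc)$.** Here $u=d$, so $\{1d,cb\}\in\mathcal E$, i.e. $R_c=d$. But $cb$ costly gives $R_c=b$. Impossible.

**Pair $(cd,d1)$.** Lemma 13.1 gives $C_d=c$, $C_c=b$, $\{1c,bd,cb\}\in\mathcal E$ and $\{1d,b1,dc\}\in\mathcal E$.

**Pair $(cd,db)$.** Here $u=c$, so $\{1c,db\}\in\mathcal E$, i.e. $R_d=c$. But $db$ costly gives $R_d=b$. Impossible.

**Pair $(cd,dc)$.** Here $u=b$, so $\{1b,dc\}\in\mathcal E$, i.e. $R_d=b$. But $dc$ costly gives $R_d=c$. Impossible.

So for each $b\in\{2,3,4\}$, with $c=R_b$ and $d$ the third index, one of the following holds: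

- (A) $C_d=b,\ R_d=b,\ C_b=c,\ C_c=b$;
- (B) $C_d=b,\ R_d=c$;
- (C) $R_c=b,\ C_b=d,\ C_c=b,\ C_d=b$;
- (D) $C_d=c,\ C_c=b$, and $\{1c,bd,cb\},\{1d,b1,dc\}\in\mathcal E$.

## 16. No perfect matching of $G$ is left

$R$ is a map $\{2,3,4\}\to\{2,3,4\}$ without fixed points. So either it is a 3-cycle, or it swaps two elements and sends the third to one of them. By the symmetry of Section 9 (a permutation of $\{2,3,4\}$ conjugates $R$), there are two cases. We write the nine perfect matchings of $G$ as words $\pi(1)\pi(2)\pi(3)\pi(4)$, row $i$ being matched to column $\pi(i)$: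
$$2143,\ 2341,\ 2413,\ 3142,\ 3412,\ 3421,\ 4123,\ 4312,\ 4321.$$
In both cases we find that none of them can be in $\mathcal E$.

**Case 1: $R_2=3$, $R_3=4$, $R_4=2$.** *We show that (D) holds for all $b$.* The triples $(b,c,d)$ are $(2,3,4),(3,4,2),(4,2,3)$, and always $R_c=d$, $R_d=b$. So (B), which needs $R_d=c$, and (C), which needs $R_c=b$, are impossible. Both (A) and (D) give $C_c=b$, so $C_3=2$, $C_4=3$, $C_2=4$. (A) would need $C_d=b$, i.e. $C_4=2$, $C_2=3$, $C_3=4$ for $b=2,3,4$ respectively, all false. So (D) holds for all $b$, and the matchings $\{1d,b1,dc\}$ are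
$$\{14,21,43\},\ \{12,31,24\},\ \{13,41,32\}\in\mathcal E .$$
By the values of $R$ and $C$ the following are not in $\mathcal E$: $\{14,23\}$ ($R_2=3$), $\{12,34\}$ ($R_3=4$), $\{13,42\}$ ($R_4=2$), $\{31,42\}$ ($C_2=4$), $\{41,23\}$ ($C_3=2$), $\{21,34\}$ ($C_4=3$). Now:

- $2143$ and $2341$ contain $\{12,34\}$; $3142$ contains $\{13,42\}$; $3412$ contains $\{31,42\}$; $4312$ and $4321$ contain $\{14,23\}$;
- $2413\supset\{12,31,43\}$, but $\mathcal E$ contains $\{13,41,32\}$ for the same minor $134|123$;
- $3421\supset\{13,24,41\}$, but $\mathcal E$ contains $\{14,21,43\}$ for the same minor $124|134$;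
- $4123\supset\{14,21,32\}$, but $\mathcal E$ contains $\{12,31,24\}$ for the same minor $123|124$.

So $\mathcal E$ contains no perfect matching of $G$, contradicting (1).

**Case 2: $R_2=3$, $R_3=2$, $R_4=2$.** *We determine $C$ one value at a time.*

- $b=2$: $c=3$, $d=4$. (B) needs $R_4=3$, impossible. (A), (C), (D) all give $C_c=b$, so $C_3=2$.
- $b=4$: $c=2$, $d=3$. (A) needs $R_3=4$, (C) needs $R_2=4$, (B) needs $C_3=4$; all false. So (D): $C_2=4$ and $\{13,41,32\}\in\mathcal E$.
- $b=3$: $c=2$, $d=4$. (A) needs $R_4=3$, (C) needs $C_3=4$, (D) needs $C_2=3$; all false. So (B): $C_4=3$.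
- $b=2$ again: (A) needs $C_2=3$, (C) needs $C_4=2$; both false. So (D): $\{14,21,43\}\in\mathcal E$.

Not in $\mathcal E$ are: $\{14,23\}$ ($R_2=3$), $\{14,32\}$ ($R_3=2$), $\{13,42\}$ ($R_4=2$), $\{31,42\}$ ($C_2=4$), $\{41,23\}$ ($C_3=2$), $\{21,34\}$ ($C_4=3$). The nine perfect matchings:

- $2143\supset\{21,34\}$; $2341\supset\{41,23\}$; $3142\supset\{13,42\}$; $3412\supset\{31,42\}$; $4123\supset\{14,32\}$; $4312,4321\supset\{14,23\}$;
- $2413\supset\{12,31,43\}$, but $\{13,41,32\}\in\mathcal E$ for the same minor $134|123$;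
- $3421\supset\{13,24,41\}$, but $\{14,21,43\}\in\mathcal E$ for the same minor $124|134$.

Again none lies in $\mathcal E$, contradicting (1).

So no ensemble $\mathcal E$ of $G$ satisfies $V_{\mathcal E}(t)=\dim S^{D_t}$ for all $t$. None of the functions $f_{\mathcal E}$ of Section 9 vanishes identically, and by Lemma 9.1, for every $T$ there is $t$ with all $t_i\ge T$ such that $V_{\mathcal E}(t)\ne\dim S^{D_t}$ for all $\mathcal E$ at once. By Section 4, Step 1, these are all the ensembles of $G_{D_t}$. This proves Theorem 1, and the conjecture is disproved. $\blacksquare$
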